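\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\title{Trinomial Thue equations over $k[t]$: three solutions or four}

\begin{abstract}
Let $k$ be an algebraically closed field of characteristic $0$. It was conjectured that a trinomial Thue equation $ax^r+bx^sy^{r-s}+cy^r=h$ over $k[t]$, with $abch\ne0$, has at most three primitive, pairwise non-proportional solutions as soon as $r$ is large and $r\neq 2s$. We disprove this: for $s\in\{1,r-1\}$ and every $r\ge3$ there are equations with at least four such solutions. In the other direction we show that the bound three does hold whenever $r\ne2s$ and both $s$ and $r-s$ exceed an absolute constant.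
\end{abstract}

\section{The question and the answer}

Let $k$ be an algebraically closed field of characteristic $0$, and put $\mathcal O=k[t]$, $K=k(t)$. A \emph{trinomial Thue equation} is an equation
\begin{equation}\label{eq:thue}
ax^r+bx^sy^{r-s}+cy^r=h,\qquad a,b,c,h\in\mathcal O,\quad abch\neq0,\quad 0<s<r .
\end{equation}
A solution $(x,y)\in\mathcal O^2$ is \emph{primitive} if $xy\ne0$ and $x,y$ have no common non-constant factor. Two such solutions $(x,y)$, $(x',y')$ are \emph{proportional} if $x/x'$ and $y/y'$ both lie in $k$. Multiplying both coordinates by the same $r$-th root of unity turns solutions into solutions, so it is natural to count up to constants.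

How many solutions should one expect? For fixed exponents an equation \eqref{eq:thue} is a point $(a:b:c:h)$ of projective $3$-space over $K$, and a solution imposes one linear condition on it. Three solutions can be prescribed in advance: one solves the linear system
$ax_i^r+bx_i^sy_i^{r-s}+cy_i^r-h=0$, $i=1,2,3$, for $a,b,c,h$; so the bound three below cannot be lowered, see \cite{TE}. A fourth solution forces a $4\times4$ determinant to vanish. This is a relation between $24$ terms which are products of high powers, and over function fields such relations are very restricted. So one guesses that three is the right number. The following is known.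

\begin{theorem}[\cite{TE}]\label{thm:known}
If $\min(s,r-s,|r-2s|)>6072$, then \eqref{eq:thue} has at most three primitive, pairwise non-proportional solutions.
\end{theorem}

The case $r=2s$ is special: if also $a=c$, then $(x,y)\mapsto(y,x)$ preserves the left side of \eqref{eq:thue}, and there may be four inequivalent solutions \cite{TE}. The following conjecture is posed in \cite{TE}.

\begin{conjecture}\label{conj}
There is an absolute constant $R$ such that for all integers $r>R$ and $0<s<r$ with $r\ne2s$, every equation \eqref{eq:thue} has at most three primitive, pairwise non-proportional solutions.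
\end{conjecture}

\begin{theorem}\label{thm:A}
For every $r\ge3$ and $s\in\{1,r-1\}$ there is an equation \eqref{eq:thue} with at least four primitive, pairwise non-proportional solutions. In particular Conjecture~\ref{conj} is false.
\end{theorem}

\begin{theorem}\label{thm:B}
There is an absolute constant $C_0$ such that, if $r\neq2s$ and $\min(s,r-s)>C_0$, then \eqref{eq:thue} has at most three primitive, pairwise non-proportional solutions.
\end{theorem}

Thus the hypothesis $|r-2s|>6072$ in Theorem~\ref{thm:known} can be weakened to $r\ne2s$ (with $C_0$ instead of $6072$ for $\min(s,r-s)$), but a hypothesis on $\min(s,r-s)$ cannot be dropped. We do not settle the range $2\le\min(s,r-s)\le C_0$, nor the exact maximal number of solutions for $s\in\{1,r-1\}$.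

\medskip
\noindent\textbf{The idea of Theorem~\ref{thm:A}.} If $s=1$, the condition that the form takes equal values at $(x,y)$ and $(x,y')$ is \emph{linear} in $x$ and can be solved for $x$. So we can prescribe the $y$-coordinates of two pairs of solutions, the members of each pair sharing their $x$-coordinate. One condition remains, that the two pairs give the same value, and it determines $b$.

\medskip
\noindent\textbf{The idea of Theorem~\ref{thm:B}.} By Theorem~\ref{thm:known} we may assume that $\delta=r-2s$ is nonzero and bounded. Suppose there are four solutions, and let $z_i=x_i/y_i$. The abc-type inequality of Brownawell--Masser and Voloch produces a place $v$ at which the $24$-term determinant relation breaks into subrelations each of whose terms have nearly the same valuation. The valuation of a term is $\frac r2$ times an explicit piecewise linear function $W$ of the vector $(v(z_1),\dots,v(z_4))$, up to an error which, since $\delta$ is bounded, is negligible for large $r$. So the terms on each level set of $W$ must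 sum to zero, possibly after replacing the vector by one close to it up to scaling and translation. We then go through the possible vectors, distinguished by the signs of their entries and by the coincidences among the values of $W$. Nearly all of them give a contradiction at once. Most of the coincidences caused by $r\approx2s$ are resolved in pairs: two identities combine to $(z_i/z_j)^\delta=1$ for some $i\neq j$, and this is impossible since $\delta\neq0$. Up to symmetry exactly two patterns, proportional to $(3,1,-1,-1)$ and $(1,1,-1,-1)$, survive this test. For them the level identities are solved algebraically, and the resulting equations are examined at other places.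

\section{Four solutions when $s=1$}

\subsection{The case $r=3$ by hand}
Let $F(x,y)=ax^3+bxy^2+cy^3$. Then
\[
F(x,t)-F(x,1)=(t-1)\bigl[bx(1+t)+c(1+t+t^2)\bigr].
\]
Put $c=-bG$. The bracket vanishes for $x=X=G\frac{1+t+t^2}{1+t}$. Replacing $t$ by $2t$ in this computation, with $G$ kept fixed, we see that $F(x,2t)=F(x,1)$ for $x=X'=G\frac{1+2t+4t^2}{1+2t}$. The choice $G=(1+t)(1+2t)$ makes both of them polynomials:
\[
X=(1+t+t^2)(1+2t),\qquad X'=(1+2t+4t^2)(1+t).
\]
So $F$ agrees at $(X,1),(X,t)$, and it agrees at $(X',1),(X',2t)$. The remaining condition is $F(X,1)=F(X',1)$, that is, $a(X^3-X'^3)+b(X-X')=0$, and it holds for $a=1$, $b=-(X^2+XX'+X'^2)$.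

\subsection{Proof of Theorem~\ref{thm:A}}
Let $r\ge3$ and $s=1$. Put $f_m(T)=1+T+\dots+T^{m-1}$ and
\[
X=f_r(t)f_{r-1}(2t),\quad X'=f_r(2t)f_{r-1}(t),\quad G=f_{r-1}(t)f_{r-1}(2t),\quad N=\sum_{i=0}^{r-1}X^iX'^{\,r-1-i}.
\]
Let $F(x,y)=x^r-N\,xy^{r-1}+NG\,y^r$ and $h=F(X,1)=X^r-NX+NG$. So $a=1$, $b=-N$, $c=NG$. At $t=0$ we have $X=X'=G=1$, $N=r$ and $h=1-r+r=1$; hence $abch\ne0$.

The four pairs $(X,1),(X,t),(X',1),(X',2t)$ satisfy $F=h$:
\begin{itemize}
\item $F(X,1)=h$ by definition.
\item $F(X',1)-F(X,1)=X'^r-X^r-N(X'-X)=0$, since $X^r-X'^r=N(X-X')$.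
\item $F(X,t)-F(X,1)=N(t-1)\bigl[-Xf_{r-1}(t)+Gf_r(t)\bigr]=0$, since $Xf_{r-1}(t)=f_r(t)G$.
\item $F(X',2t)-F(X',1)=N(2t-1)\bigl[-X'f_{r-1}(2t)+Gf_r(2t)\bigr]=0$, since $X'f_{r-1}(2t)=f_r(2t)G$.
\end{itemize}
They are primitive: all entries are nonzero, and $X(0)=X'(0)=1$, so $X,X'$ are prime to $t$. They are pairwise non-proportional: $X$ and $X'$ have degree $2r-3$ and leading coefficients $2^{r-2}\neq2^{r-1}$, while $X(0)=X'(0)$, so $X/X'\notin k$. Two of the four pairs with the same $x$ have $y$-coordinates $1,t$ or $1,2t$, of non-constant ratio; two with different $x$ have $x$-coordinates of ratio $(X/X')^{\pm1}\notin k$.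

For $s=r-1$ interchange $x$ and $y$, and $a$ and $c$. Since $r\ne2s$ for $r\ge3$ and $s\in\{1,r-1\}$, no constant $R$ as in Conjecture~\ref{conj} exists. \qed

\begin{remark}
For general $s$ the same recipe, with solutions $(x,y_1),(x,y_2),(x',y_3),(x',y_4)$, asks for
\[
x^s=-\frac cb\cdot\frac{y_1^r-y_2^r}{y_1^{r-s}-y_2^{r-s}},\qquad x'^s=-\frac cb\cdot\frac{y_3^r-y_4^r}{y_3^{r-s}-y_4^{r-s}},
\]
so that the quotient of the two fractions must be an $s$-th power. For $s=1$ this is no condition.
\end{remark}

\section{Relations with few terms}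

\subsection{Conventions}
The places of $K$ are the points of $\mathbb P^1(k)$; those different from $\infty$ are called finite. We write $v(f)$ for the order of $f\in K^*$ at $v$, so $\sum_vv(f)=0$. A non-constant $f$ has a degree $d$, its number of zeros (equivalently, of poles) counted with multiplicity; it is the larger of the degrees of numerator and denominator in lowest terms. A non-constant $f$ has a finite zero or a finite pole. Its ramification index at $v$ is the order of vanishing at $v$ of $f-f(v)$ (of $1/f$ if $f(v)=\infty$), and $f$ is ramified at $v$ if this index is at least $2$. By Riemann--Hurwitz (in characteristic $0$) the sum of (index $-\,1$) over all places is $2d-2$. Hence $f$ is ramified at no more than $2d-2$ places, and a set of $n$ values has at least $nd-(2d-2)$ preimages.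

\begin{theorem}[Brownawell--Masser \cite{BM}; see also Voloch \cite{V}; here in genus $0$]\label{thm:BM}
Let $u_1,\dots,u_n\in K^*$ with $u_1+\dots+u_n=0$, with no proper nonempty vanishing subsum and not all ratios $u_i/u_j$ constant. Let $S$ be a finite set of places outside which all $u_i/u_j$ are units. Then
\[
H(u_1:\dots:u_n):=-\sum_v\min_iv(u_i)\le\frac{(n-1)(n-2)}2\,(|S|-2).
\]
\end{theorem}

Put $c_n=\frac{n(n-1)(n-2)}2$, so that $c_3=3$, $c_6=60$, $c_8=168$, $c_{24}=6072$. Given a vanishing sum of nonzero terms, we fix a partition of the terms into minimal vanishing subsums, called \emph{classes}. Every class has at least two terms, and any union of classes has sum $0$. Multiplying all terms by a common factor changes neither the classes nor the differences of valuations.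

\begin{lemma}[good places]\label{lem:good}
Let $n\ge3$ and $\tau_1+\dots+\tau_n=0$ with $\tau_i\in K^*$. Let $S_f\neq\emptyset$ be a finite set of finite places such that at each finite $v\notin S_f$ all $v(\tau_i)$ are equal. Let $g_v$ be the sum over the classes of (maximum $-$ minimum of $v$ on the class). Then
\[\sum_{v\in S_f}g_v\le c_n(|S_f|-1).\]
In particular some $v\in S_f$ has $g_v<c_n$; we call such a place \emph{good}.
\end{lemma}
\begin{proof}
Let $S=S_f\cup\{\infty\}$, so $|S|-2=|S_f|-1\ge0$. For a class $\mathcal C$ with non-constant ratios, which has at most $n$ terms, $\sum_vv(\tau_j)=0$ and Theorem~\ref{thm:BM} give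
\[
\sum_v\bigl(\max_{\mathcal C}v-\min_{\mathcal C}v\bigr)\le\sum_v\sum_{j\in\mathcal C}\bigl(v(\tau_j)-\min_{\mathcal C}v\bigr)=|\mathcal C|\,H(\mathcal C)\le|\mathcal C|\,\frac{(n-1)(n-2)}2(|S|-2).
\]
If all ratios in $\mathcal C$ are constant, the left side is $0$. Sum over the classes.
\end{proof}

\begin{lemma}\label{lem:powers}
Let $\sum_{i\le n}c_im_i^r=0$ with $c_i\in k^*$, $m_i\in K^*$, $n\le24$ and $r>6072$. Then for each equivalence class of the relation $m_i/m_j\in k$ the corresponding subsum vanishes.
\end{lemma}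
\begin{proof}
It suffices that the ratios $m_i/m_j$ inside a minimal vanishing subsum are constant. Suppose this fails for one with $n'$ terms. Let $S$ be the set of places where the $v(m_i)$ are not all equal, and $H=H(m_1:\dots:m_{n'})$. Then $n'H=\sum_v\sum_j(v(m_j)-\min_iv(m_i))\ge|S|$, and $H>0$. The height of the terms is $rH$, so Theorem~\ref{thm:BM} gives $rH\le\frac{(n'-1)(n'-2)}2n'H=c_{n'}H\le6072H$, a contradiction.
\end{proof}

\section{The matrix of four solutions}\label{sec:matrix}

Write $\delta=r-2s$, so $s=\frac{r-\delta}2$ and $r-s=\frac{r+\delta}2$.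

\begin{proposition}\label{prop:main}
There is an absolute constant $R_0\ge 40000$ such that, if $1\le|\delta|\le6072$ and $r\ge R_0$, then \eqref{eq:thue} has at most three primitive, pairwise non-proportional solutions.
\end{proposition}

This implies Theorem~\ref{thm:B} with $C_0=R_0$: if $\min(s,r-s)>R_0$, then Theorem~\ref{thm:known} applies when $|\delta|>6072$, and Proposition~\ref{prop:main} applies when $1\le|\delta|\le6072$.

From now on we assume the hypotheses of Proposition~\ref{prop:main} (the constant $R_0$ is fixed in Section~\ref{sec:levels}), and \textbf{we assume that there are four primitive, pairwise non-proportional solutions} $(x_i,y_i)$, $i=1,\dots,4$. The aim is a contradiction. Note that $s,r-s\ge(40000-6072)/2=16964$.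

Put $z_i=x_i/y_i\in K^*$, $p_i=z_i^r$, $q_i=z_i^s$, $u_i=y_i^{-r}$. If $z_i/z_j\in k$, then coprimality of $x_i,y_i$ and of $x_j,y_j$ makes the two solutions proportional. So $z_i/z_j\notin k$ for $i\ne j$, and no nonzero power of $z_i/z_j$ is constant. Since $p_i/q_i^2=z_i^\delta$ and $\delta\ne0$, we obtain for $i\neq j$
\begin{equation}\label{eq:distinct}
p_i\ne p_j,\qquad q_i\ne q_j,\qquad p_iq_j\ne p_jq_i,\qquad p_iq_j^2\ne p_jq_i^2 .
\end{equation}
The last of these relations uses $r\neq2s$; it fails identically for $r=2s$.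

Dividing \eqref{eq:thue} by $y_i^r$ we see that the matrix $M$ with rows $(p_i,q_i,1,u_i)$ kills $\mu=(a,b,c,-h)^T$. We name its columns $p,q,1,u$ and write $[fg]_{ij}=f_ig_j-f_jg_i$ for column names $f,g$. By \eqref{eq:distinct}, $[pq]_{ij},[p1]_{ij},[q1]_{ij}\ne0$ for $i\ne j$. Moreover $[pu]_{ij}=0$ if and only if $x_i^r=x_j^r$, and $[1u]_{ij}=0$ if and only if $y_i^r=y_j^r$; for $i\ne j$ these cannot both hold.

We use two standard facts. The Laplace expansion for a splitting of the rows into $\{i,j\}$ and $\{k,l\}$, with $(i,j,k,l)$ an even permutation, reads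
\begin{equation}\label{eq:laplace}
\det M=[pq]_{ij}[1u]_{kl}-[p1]_{ij}[qu]_{kl}+[pu]_{ij}[q1]_{kl}+[q1]_{ij}[pu]_{kl}-[qu]_{ij}[p1]_{kl}+[1u]_{ij}[pq]_{kl}.
\end{equation}
The same expansion for the determinant with rows $i,j,i,j$, which is zero, gives the Pl\"ucker relation: for any two rows,
\begin{equation}\label{eq:plucker}
[pq][1u]-[p1][qu]+[pu][q1]=0 .
\end{equation}

The next lemma shows our method in its smallest instance: a good place separates the terms of a determinant.

\begin{lemma}\label{lem:minors}
All $3\times3$ minors of $M$ are nonzero. Consequently no two columns of $M$ are proportional; in particular the $u_i$ are not all equal.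
\end{lemma}
\begin{proof}
First consider the columns $p,q,1$ and three rows, say $1,2,3$. Suppose $\det(p_i,q_i,1)=0$; this is a vanishing sum of six terms $\pm p_iq_j$. Apply Lemma~\ref{lem:good} with $S_f$ the set of finite places where $v(z_1),v(z_2),v(z_3)$ are not all equal; it is nonempty since $z_1/z_2\notin k$. At a good $v$ renumber so that $a_1\ge a_2\ge a_3$, where $a_i=v(z_i)$. The term of $(i,j)$ has valuation $E(i,j)=ra_i+sa_j$, and two terms of one class differ in valuation by less than $60$, while $s,r-s\ge60$.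

If $a_1>a_2$, then $E(1,2)-E(2,1)=(r-s)(a_1-a_2)\ge60$, and $E(2,1)\ge E(2,3),E(3,1),E(3,2)$. So the class of $(1,2)$ is contained in $\{(1,2),(1,3)\}$, hence equal to it, and $p_1(q_2-q_3)=0$, a contradiction. If $a_1=a_2>a_3$, then $E(1,3)=E(2,3)$ exceeds $E(3,1)=E(3,2)$ by $(r-s)(a_1-a_3)\ge60$, and $E(1,2)=E(2,1)$ exceeds it by $r(a_1-a_3)$. So the class of $(3,1)$ is $\{(3,1),(3,2)\}$ and $p_3(q_1-q_2)=0$, a contradiction.

Hence $M$ has rank $3$, and its kernel is spanned by $\mu$. Since $M\operatorname{adj}M=0$, we have $\operatorname{adj}M=\mu\lambda^T$ for some $\lambda$. The fourth row of $\operatorname{adj}M$ consists, up to sign, of the minors on the columns $p,q,1$, and has no zero. So $\lambda$ has no zero entry. Neither has $\mu$, since $abch\ne0$. Hence $\operatorname{adj}M$ has no zero entry. Finally, two proportional columns would make a $3\times 3$ minor vanish.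
\end{proof}

\noindent\textbf{Symmetry.} Interchanging the roles of $x$ and $y$ replaces $(s,\delta)$ by $(r-s,-\delta)$, $(a,c)$ by $(c,a)$ and $z_i$ by $1/z_i$. The new matrix has rows $(z_i^{-r},z_i^{-(r-s)},1,x_i^{-r})=z_i^{-r}(1,q_i,p_i,u_i)$. Thus it is $M$ with rows rescaled and the columns $p$ and $1$ exchanged. All hypotheses, \eqref{eq:distinct} and Lemma~\ref{lem:minors} are preserved.

\section{Level identities}\label{sec:levels}

For a permutation $\pi=(i,j,k,l)$ of $1,2,3,4$, also written $ijkl$, let $\tau_\pi=\operatorname{sgn}(\pi)\,p_iq_ju_l$; row $i$ takes column $p$, row $j$ column $q$, row $k$ column $1$, row $l$ column $u$. Then $\sum_\pi\tau_\pi=\det M=0$. With $a^\pm=\max(\pm a,0)$ and a real vector $a=(a_1,\dots,a_4)$ put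
\[
W_\pi(a)=2a_i^++|a_j|+2a_k^- .
\]

Why this function? Multiply $\tau_\pi$ by $\prod y_\nu^r$; it becomes $\pm x_i^r\cdot x_j^sy_j^{r-s}\cdot y_k^r$. At a finite place $v$ put $a_\nu=v(z_\nu)$. Since $x_\nu,y_\nu$ are coprime polynomials, $v(x_\nu)=a_\nu^+$ and $v(y_\nu)=a_\nu^-$; here primitivity is used. So the valuation of the term is
\begin{equation}\label{eq:val}
ra_i^++sa_j^++(r-s)a_j^-+ra_k^-=\tfrac r2W_\pi(a)-\tfrac\delta2a_j .
\end{equation}
Since $\delta$ is bounded, $W$ governs the valuation for large $r$. To turn ``nearly equal values of $W$'' into ``equal values of $W$'' we use compactness of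
\[
\mathcal K=\{\alpha\in\mathbb R^4: 1\ge\alpha_1\ge\alpha_2\ge\alpha_3\ge\alpha_4\ge-1,\ \alpha_1-\alpha_4=1\}.
\]

\begin{lemma}\label{lem:compact}
There is an absolute $\varepsilon_0>0$ such that for each $\alpha\in\mathcal K$ there is $\alpha^*\in\mathcal K$ with the property: for all $\pi,\pi'$, if $|W_\pi(\alpha)-W_{\pi'}(\alpha)|\le\varepsilon_0$, then $W_\pi(\alpha^*)=W_{\pi'}(\alpha^*)$.
\end{lemma}
\begin{proof}
Let $\beta\in\mathcal K$. By continuity there are an open neighborhood $U_\beta$ of $\beta$ and $\varepsilon_\beta>0$ such that $|W_\pi-W_{\pi'}|>\varepsilon_\beta$ on $U_\beta$ for all $\pi,\pi'$ with $W_\pi(\beta)\ne W_{\pi'}(\beta)$. Finitely many $U_\beta$ cover $\mathcal K$. Let $\varepsilon_0$ be the least of the corresponding $\varepsilon_\beta$, and for $\alpha\in U_\beta$ take $\alpha^*=\beta$.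
\end{proof}

We fix $R_0=\max(40000,\,18216/\varepsilon_0)$.

\begin{proposition}\label{prop:levels}
After renumbering the solutions there is a real vector $\alpha$ with $\alpha_1\ge\alpha_2\ge\alpha_3\ge\alpha_4$, not all equal, such that for each real $w$
\begin{equation}\label{eq:L}
\sum_{\pi:\,W_\pi(\alpha)=w}\tau_\pi=0 .
\end{equation}
\end{proposition}
\begin{proof}
Let $S_f$ be the set of finite $v$ at which $v(z_1),\dots,v(z_4)$ are not all equal. It is nonempty, and at the other finite places all $24$ valuations \eqref{eq:val} agree. Take a good place $v$ for the relation $\sum_\pi\tau_\pi=0$ multiplied by $\prod y_\nu^r$, and renumber so that $a_1\ge a_2\ge a_3\ge a_4$. Put $\ell=a_1-a_4\ge1$ and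
\[
\alpha=\frac{a-a_4}\ell\ \text{ if }a_4\ge0,\qquad \alpha=\frac{a-a_1}\ell\ \text{ if }a_1\le0,\qquad\alpha=\frac a\ell\ \text{ otherwise},
\]
where $a-a_\nu$ means subtraction of $a_\nu$ from each entry. Then $\alpha\in\mathcal K$. As $W_\pi(a)$ equals $2a_i+a_j$ on vectors with nonnegative entries and $-a_j-2a_k$ on vectors with nonpositive entries, these shifts change all $W_\pi$ by the same amount. So $W_\pi(a)-W_{\pi'}(a)=\ell\,(W_\pi(\alpha)-W_{\pi'}(\alpha))$ in all three cases. If $\pi,\pi'$ lie in one class, then \eqref{eq:val} and $g_v<c_{24}=6072$ give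
\[
\tfrac r2\,\ell\,|W_\pi(\alpha)-W_{\pi'}(\alpha)|\le6072+\tfrac{|\delta|}2\ell ,
\]
so, since $\ell\ge1$ and $|\delta|\le6072$, $|W_\pi(\alpha)-W_{\pi'}(\alpha)|\le\frac2r(6072+3036)=18216/r\le\varepsilon_0$, and $W_\pi(\alpha^*)=W_{\pi'}(\alpha^*)$ by Lemma~\ref{lem:compact}. So the level sets of $W(\alpha^*)$ are unions of classes. Rename $\alpha^*$ as $\alpha$.
\end{proof}

From now on $\alpha$ is the vector of Proposition~\ref{prop:levels}, and a \emph{level} is a level set of $\pi\mapsto W_\pi(\alpha)$. Scaling $\alpha$ by a positive factor does not change the levels. A level cannot consist of a single term, since $\tau_\pi\neq0$. The symmetry $x\leftrightarrow y$ replaces $\alpha$ by $(-\alpha_4,-\alpha_3,-\alpha_2,-\alpha_1)$, with the rows in reverse order: it exchanges the columns $p$ and $1$, hence the roles of $i$ and $k$ in $W$.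

\medskip
\noindent\textbf{The simplest pattern.} Let $\alpha=(\xi,\sigma,\sigma,\sigma)$ with $\xi>\sigma\ge0$. Here $W_\pi=2\alpha_i+\alpha_j$ takes the values $2\xi+\sigma$ (if $i=1$), $\xi+2\sigma$ (if $j=1$) and $3\sigma$. The sum over the first level is $p_1$ times the minor on rows $2,3,4$ and columns $q,1,u$. It is nonzero by Lemma~\ref{lem:minors}, so \eqref{eq:L} excludes this pattern. The remaining patterns are treated in the same spirit, with more than one level used when necessary.

\section{Patterns without change of sign}\label{sec:nosign}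

By symmetry we may assume that all $\alpha_i\ge0$. Then $W_\pi=2\alpha_i+\alpha_j$ depends on $(i,j)$ only, and the two terms with given $(i,j)$ add up to $N_{ij}=\operatorname{sgn}(ijkl)\,p_iq_j(u_l-u_k)$. Explicitly
\begin{equation}\label{eq:N}
\begin{aligned}
N_{12}&=p_1q_2(u_4-u_3),& N_{21}&=-p_2q_1(u_4-u_3),& N_{34}&=p_3q_4(u_2-u_1),& N_{43}&=-p_4q_3(u_2-u_1),\\
N_{13}&=-p_1q_3(u_4-u_2),& N_{31}&=p_3q_1(u_4-u_2),& N_{24}&=-p_2q_4(u_3-u_1),& N_{42}&=p_4q_2(u_3-u_1),\\
N_{14}&=p_1q_4(u_3-u_2),& N_{41}&=-p_4q_1(u_3-u_2),& N_{23}&=p_2q_3(u_4-u_1),& N_{32}&=-p_3q_2(u_4-u_1).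
\end{aligned}
\end{equation}
In this section we describe a level by its pairs $ij$.

\subsection{$\alpha_2>\alpha_3$}
The largest value of $2\alpha_i+\alpha_j$ is attained at $12$, also at $21$ if $\alpha_1=\alpha_2$, and nowhere else. So $p_1q_2(u_4-u_3)=0$ or $[pq]_{12}(u_4-u_3)=0$, and $u_3=u_4$. The smallest value is attained at $43$, also at $34$ if $\alpha_3=\alpha_4$, and nowhere else. So $u_1=u_2$. Hence $N_{12}=N_{21}=N_{34}=N_{43}=0$, and for $i\in\{1,2\}$, $j\in\{3,4\}$ the list \eqref{eq:N} gives $N_{ij}=-(-1)^{i+j}p_iq_j(u_4-u_1)$.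

Consider the level of value $2\alpha_1+\alpha_3$. A pair $ij$ with $i\in\{3,4\}$, $j\in\{1,2\}$ has value at most $2\alpha_3+\alpha_1<2\alpha_1+\alpha_3$. So, apart from pairs with $N_{ij}=0$, the level is $I\times J$ with $I=\{i\le2:\alpha_i=\alpha_1\}$, $J=\{j\ge3:\alpha_j=\alpha_3\}$. Its sum is
\[
-(u_4-u_1)\Bigl(\sum_{i\in I}(-1)^ip_i\Bigr)\Bigl(\sum_{j\in J}(-1)^jq_j\Bigr),
\]
where the second factor is $-p_1$ or $p_2-p_1$ and the third is $-q_3$ or $q_4-q_3$. Neither of these two is zero. So $u_1=u_4$ and all $u_i$ are equal, contradicting Lemma~\ref{lem:minors}.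

\subsection{$\alpha_2=\alpha_3$}
Write $\alpha=(\xi,\sigma,\sigma,\rho)$, $\xi\ge\sigma\ge\rho$. The case $\sigma=\rho$ was excluded in Section~\ref{sec:levels}. If $\xi=\sigma>\rho$, the terms with $i=4$ have value $2\rho+\xi$, those with $j=4$ have value $2\xi+\rho$, the others $3\xi$. The first level has sum $\pm p_4$ times the minor on rows $1,2,3$ and columns $q,1,u$, a contradiction.

Let $\xi>\sigma>\rho$. The values are
\[
\begin{array}{c|ccccccc}
ij&12,13&14&21,31&23,32&24,34&41&42,43\\\hline
\text{value}&2\xi+\sigma&2\xi+\rho&2\sigma+\xi&3\sigma&2\sigma+\rho&2\rho+\xi&2\rho+\sigma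
\end{array}
\]
The largest is $2\xi+\sigma$, the smallest is $2\rho+\sigma$, and both are attained only as listed. These two levels give
\[
q_2(u_4-u_3)=q_3(u_4-u_2),\qquad q_2(u_3-u_1)=q_3(u_2-u_1).
\]
Adding, $(q_2-q_3)(u_4-u_1)=0$, so $u_1=u_4=:u$. The first identity now says $q_2(u-u_3)=q_3(u-u_2)$, so $u-u_i=\lambda q_i$ for $i=2,3$ with one $\lambda\in K$. Since the $u_i$ are not all equal, $\lambda\ne0$. Hence $u_3-u_2=\lambda(q_2-q_3)\ne0$.

\emph{If $\xi+\rho\ne2\sigma$:} the value $2\xi+\rho$ of $14$ can coincide only with $3\sigma$, and the value $2\rho+\xi$ of $41$ can coincide only with $3\sigma$. Both coincidences together would give $\xi=\rho$. So $14$ or $41$ is the only pair in its level, and $N_{14}=0$ or $N_{41}=0$. Then $u_2=u_3$, a contradiction.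

\emph{If $\xi+\rho=2\sigma$:} this is the first coincidence caused by $r\approx2s$. Now $\{14,21,31\}$ and $\{41,24,34\}$ are levels. Inserting $u_3-u_2=\lambda(q_2-q_3)$ and $u-u_i=\lambda q_i$, and dividing by $\pm\lambda$, we get
\[
p_1q_4(q_2-q_3)=q_1(p_2q_3-p_3q_2),\qquad p_4q_1(q_2-q_3)=q_4(p_2q_3-p_3q_2).
\]
The left sides are nonzero. Dividing, $p_1q_4^2=p_4q_1^2$, contradicting \eqref{eq:distinct}.

\section{Patterns with change of sign}\label{sec:sign}

Now $\alpha_1>0>\alpha_4$. If $\alpha_3\ge0$ we are in \S\ref{ss:31} (when $\alpha_2>0$) or \S\ref{ss:121} (when $\alpha_2=0$, so that $\alpha_3=0$ too). If $\alpha_2\le0$, the symmetry leads to $\alpha_3\ge0$. The remaining case $\alpha_2>0>\alpha_3$ is treated in \S\ref{ss:22}.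

\subsection{$\alpha_2>0$, $\alpha_3\ge0>\alpha_4$}\label{ss:31}
Terms with $k=4$ have value $2\alpha_i+\alpha_j+2|\alpha_4|$. If $k\ne4$, then $W_\pi=2\alpha_i^++|\alpha_j|\le2\alpha_1+\max(\alpha_2,|\alpha_4|)<2\alpha_1+\alpha_2+2|\alpha_4|$; the first inequality is clear for $i=1$ and $i=4$, and for $i\in\{2,3\}$ it holds because $2\alpha_i+\alpha_1\le2\alpha_1+\alpha_2$. So the top level has $k=4$ throughout.

If $\alpha_2>\alpha_3$, the top level is $\{1243\}$, or $\{1243,2143\}$ when $\alpha_1=\alpha_2$. Its sum is $-u_3p_1q_2$ or $-u_3[pq]_{12}$, which is nonzero: a contradiction.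

If $\alpha_1=\alpha_2=\alpha_3$, the top level consists of all terms with $k=4$; its sum is, up to sign, the minor on rows $1,2,3$ and columns $p,q,u$, a contradiction.

If $\alpha_1>\alpha_2=\alpha_3$, the top level is $\{1243,1342\}$, so $q_2u_3=q_3u_2$. The smallest value of $W$ is $\alpha_2$: with $i=4$ we have $W_\pi=\alpha_j$, while $i\ne4$ gives $W_\pi\ge2\alpha_2$. So the bottom level consists of the terms with $i=4$, $j\in\{2,3\}$. Their sum is $N_{42}+N_{43}$ with the expressions of \eqref{eq:N}, whence $q_2(u_3-u_1)=q_3(u_2-u_1)$. Together, $q_2u_1=q_3u_1$, that is, $q_2=q_3$, a contradiction.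

\subsection{$\alpha=(\xi,0,0,-\beta)$}\label{ss:121}
Here $\xi,\beta>0$. Rows $2,3$ contribute nothing to $W$. We expand $\det M$ along rows $1,4$ and write $[fg]=[fg]_{23}$. In \eqref{eq:laplace} with the even permutation $(1,4,2,3)$, group the terms by the columns $(f,g)$ of rows $1$ and $4$. The values are
\[
\begin{array}{c|cccccccc}
(f,g)&(p,1)&(p,q)&(q,1)&(p,u)&(u,1)&(q,p),(q,u)&(1,q),(u,q)&(1,p),(1,u),(u,p)\\\hline
W&2\xi+2\beta&2\xi+\beta&\xi+2\beta&2\xi&2\beta&\xi&\beta&0
\end{array}
\]
The top level gives $[qu]=0$, so $u_i=\lambda q_i$ for $i=2,3$, with $\lambda\ne0$. Hence $[1u]=-\lambda[q1]\neq0$ and $[pu]=\lambda[pq]\ne0$.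

If $\xi\ne\beta$ and $\beta\ne2\xi$, then $(p,q)$ is alone in its level and $[1u]=0$, a contradiction. If $\beta=2\xi$, then $(q,1)$ with value $5\xi$ is alone in its level and $[pu]=0$, a contradiction. If $\xi=\beta$, the levels $3\xi$, $2\xi$, $0$ read
\[
p_1q_4[1u]+q_1[pu]=0,\qquad p_1u_4[q1]-u_1[pq]=0,\qquad u_4[pq]-u_1p_4[q1]=0,
\]
where in the last one the term with $[qu]=0$ is omitted. Hence
\[
\frac{[pq]}{[q1]}=\frac{p_1q_4}{q_1}=\frac{p_1u_4}{u_1}=\frac{u_1p_4}{u_4}.
\]
So $u_4/u_1=q_4/q_1$ and $p_1u_4^2=p_4u_1^2$. Therefore $p_1q_4^2=p_4q_1^2$, contradicting \eqref{eq:distinct}.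

\subsection{$\alpha_2>0>\alpha_3$}\label{ss:22}
Write $\alpha=(\xi_1,\xi_2,-\upsilon_3,-\upsilon_4)$ with $\xi_1\ge\xi_2>0$ and $\upsilon_4\ge\upsilon_3>0$. The symmetry exchanges $\xi_2$ and $\upsilon_3$, so we may assume $\xi_2\ge\upsilon_3$.

\medskip
\noindent\textbf{(i) $\xi_2>\upsilon_3$.} The maximum of $W$ is $2\xi_1+\xi_2+2\upsilon_4$: two positive rows in columns $p,q$ and a negative row in column $1$. Indeed, $i\in\{1,2\}$ and $j,k\in\{3,4\}$ give at most $2\xi_1+\upsilon_3+2\upsilon_4$, which is smaller; if $i\in\{3,4\}$, then $W_\pi\le\xi_1+2\upsilon_4$ when $j\in\{1,2\}$ and $W_\pi=|\alpha_j|\leq \upsilon_4$ when $j\in\{3,4\}$; and if $k\in\{1,2\}$, then $W_\pi\le2\xi_1+\upsilon_4$. The maximum is attained at $i,j\in\{1,2\}$, $k\in\{3,4\}$, where $(i,j)=(1,2)$, or also $(2,1)$ if $\xi_1=\xi_2$, and $k=4$, or also $3$ if $\upsilon_3=\upsilon_4$. If $\upsilon_3<\upsilon_4$ the sum is $-u_3p_1q_2$ or $-u_3[pq]_{12}$, nonzero. So $\upsilon_3=\upsilon_4=:\upsilon$, the sum is $p_1q_2(u_4-u_3)$ or $[pq]_{12}(u_4-u_3)$, and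 $u_3=u_4$.

The smallest value of $W$ is $\upsilon$, attained exactly for $i,j\in\{3,4\}$, since otherwise $W_\pi\ge\xi_2>\upsilon$. So $[pq]_{34}(u_2-u_1)=0$ and $u_1=u_2=:U$.

Now consider the level $2\xi_1+3\upsilon$. The values of $W$ are $2\xi_i+\xi_j+2\upsilon$ ($\{i,j\}=\{1,2\}$), $2\xi_i+3\upsilon$ ($i\le2$; $j,k\ge3$), $2\xi_i+\upsilon$ ($i,k\le2$), $\xi_j+2\upsilon$ ($j\le2$; $i,k\ge3$), $\xi_j$ ($j,k\le2$) and $\upsilon$. So the level contains $1342$, $1432$, and, if $\xi_1=\xi_2$, also $2341$, $2431$. Since $2\xi_1+\xi_2+2\upsilon>2\xi_1+3\upsilon$, the only other terms possibly in it are $2134$ and $2143$, which occur together and cancel because $u_3=u_4$. The sum is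
\[
Up_1(q_3-q_4)\qquad\text{or}\qquad U(p_1-p_2)(q_3-q_4),
\]
which is nonzero: a contradiction.

\medskip
\noindent\textbf{(ii) $\xi_2=\upsilon_3=:m$.} Write $\alpha=(X,m,-m,-Y)$ with $X,Y\ge m$. From the definition of $W$ the $24$ values are
\begin{equation}\label{eq:table}
\begin{array}{ll|ll|ll|ll}
1234&2X+3m&2134&X+4m&3124&X&4123&X\\
1243&2X+2Y+m&2143&X+2Y+2m&3142&X+2Y&4132&X+2m\\
1324&2X+m&2314&3m&3214&m&4213&m\\
1342&2X+2Y+m&2341&2Y+3m&3241&2Y+m&4231&3m\\
1423&2X+Y&2413&Y+2m&3412&Y&4312&m\\
1432&2X+Y+2m&2431&Y+4m&3421&Y&4321&m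
\end{array}
\end{equation}

\emph{(ii-A) $X>m$ and $Y>m$.} The top level is $\{1243,1342\}$. By \eqref{eq:table} each of the other terms is strictly below $2X+Y+2m$ or strictly below $X+2Y+2m$, except that $1432$ and $2143$ attain these values. If the two numbers were different, the larger one would be attained by one term only. Hence $X=Y$, and the level $\{1432,2143\}$ gives $p_2q_1u_3=p_1q_4u_2$. With $X=Y$ the possible values are $4X+m$, $3X+2m$, $3X$, $2X+3m$, $2X+m$, $X+4m$, $X+2m$, $3m$, $X$, $m$, and, because $X>m$, the level $X+2m$ is exactly $\{2413,4132\}$. It gives $p_4q_1u_2=p_2q_4u_3$. Eliminating $p_2u_3/u_2$ from the two identities we get $p_4q_1^2=p_1q_4^2$, contradicting \eqref{eq:distinct}.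

\emph{(ii-B) $X>m=Y$.} The values are now $2X+3m$, $X+4m$, $2X+m$, $5m$, $X+2m$, $3m$, $X$, $m$. If $X\ne3m$, the level $X+2m$ is $\{3142,4132\}$ and gives $q_1u_2(p_4-p_3)=0$, a contradiction. So $X=3m$, and $\alpha$ is proportional to $(3,1,-1,-1)$.

\emph{(ii-C) $X=m<Y$.} This is the image of (ii-B) under the symmetry.

\emph{(ii-D) $X=Y=m$.} Here $\alpha$ is proportional to $(1,1,-1,-1)$.

\medskip
So, up to symmetry, two patterns remain.

\begin{remark}
For $r=2s$ and $a=c$ consider solutions $(x_1,y_1)$, $(x_2,y_2)$, $(y_2,x_2)$, $(y_1,x_1)$. At a place with $v(z_1)>v(z_2)>0$ their valuation vector has the shape (ii-A) with $X=Y$. The last identity there is then no contradiction, since $p_i=q_i^2$.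
\end{remark}

\section{The pattern $(3,1,-1,-1)$}

Let $\alpha=(3,1,-1,-1)$ and write $[fg]=[fg]_{34}$. Rows $3$ and $4$ play the same role in $W$, so the level identities are linear in the six brackets $[fg]$. There are five levels. Four of them express all brackets except $[pq]$ in terms of $[1u]$; the fifth involves $[pq]$, which is then eliminated by the Pl\"ucker relation. The outcome is one equation for rows $1,2$.

Put $X=3$, $m=Y=1$ in \eqref{eq:table} and expand along rows $1,2$ by \eqref{eq:laplace}. The levels $9,7,5,3,1$ read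
\begin{align*}
&q_2[1u]+u_2[q1]=0, && p_1[qu]+p_2q_1[1u]=0, && q_1u_2[p1]+u_1p_2[q1]=0,\\
&q_1[pu]+p_2[qu]+u_1q_2[p1]=0, && (u_2-u_1)[pq]=q_2[pu].
\end{align*}
(For example, level $7$ consists of $2134,2143$ and $1324,1423$, with sums $-p_2q_1[1u]$ and $-p_1[qu]$; level $3$ consists of $2314,2413$ with sum $p_2[qu]$, $3241,4231$ with sum $q_2u_1[p1]$, and $3124,4123$ with sum $q_1[pu]$.)

Put $[1u]=\lambda u_2$. Then $[q1]=-\lambda q_2$, and $[q1]\ne0$, so $\lambda\ne0$. The second, third and fourth identities give
\[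
[qu]=-\lambda\frac{p_2q_1u_2}{p_1},\qquad [p1]=\lambda\frac{u_1p_2q_2}{q_1u_2},\qquad
[pu]=\lambda\Bigl(\frac{p_2^2u_2}{p_1}-\frac{u_1^2p_2q_2^2}{q_1^2u_2}\Bigr).
\]
Multiply \eqref{eq:plucker} by $u_2-u_1$ and use the fifth identity:
\[
\lambda q_2u_2[pu]-(u_2-u_1)[p1][qu]-\lambda q_2(u_2-u_1)[pu]=0,\quad\text{so}\quad \lambda q_2u_1[pu]=(u_2-u_1)[p1][qu].
\]
Since $[p1][qu]=-\lambda^2u_1p_2^2q_2/p_1$, this says $[pu]=-\lambda(u_2-u_1)p_2^2/p_1$. Comparing with the formula for $[pu]$ and multiplying by $p_1/(\lambda p_2^2u_2)$ we obtain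
\begin{equation}\label{eq:B1}
2=e+e^2\omega,\qquad e=\frac{u_1}{u_2}=g^r,\quad g=\frac{y_2}{y_1},\quad \omega=\frac{p_1q_2^2}{p_2q_1^2}=\Bigl(\frac{z_1}{z_2}\Bigr)^\delta\notin k .
\end{equation}
If $g$ were constant, $\omega=(2-e)/e^2$ would be constant. So $g\notin k$; let $d=\deg g\ge1$.

By \eqref{eq:B1}, $\omega$ vanishes wherever $g^r=2$, that is, at about $rd$ places. All the finite ones among them lie in the set $S$ of finite places where $v(z_1),v(z_2),v(z_3)$ are not all equal. We reach a contradiction by showing $|S|\le7d$. This follows from a second relation: a determinant with rows $3,3,4$ and columns $q,1,u$ gives $q_3[1u]-[qu]+u_3[q1]=0$; dividing by $\lambda q_2u_2$,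
\begin{equation}\label{eq:B2}
U=Q+\theta,\qquad U=\frac{u_3}{u_2}=\Bigl(\frac{y_2}{y_3}\Bigr)^r,\quad Q=\Bigl(\frac{z_3}{z_2}\Bigr)^s,\quad\theta=\frac{p_2q_1}{p_1q_2}=\Bigl(\frac{z_2}{z_1}\Bigr)^{r-s}.
\end{equation}
Put $a_i=v(z_i)$ and $b_i=v(y_i)=a_i^-$ at finite $v$. The set $S$ is nonempty, and at finite places outside $S$ the functions $U,Q,\theta$ are units. The three terms of \eqref{eq:B2} form one class, so by Lemma~\ref{lem:good}
\[
\sum_{v\in S}g_v\le3|S|,\qquad g_v=\max-\min\ \text{of}\ v(U)=r(b_2-b_3),\ v(Q)=s(a_3-a_2),\ v(\theta)=(r-s)(a_2-a_1).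
\]

\begin{lemma}
If $v\in S$, $g_v\le6$ and $g$ is a unit at $v$, then $a_1-a_2\ge2$, and $g$ is ramified at $v$.
\end{lemma}
\begin{proof}
If $b_2=b_3$, then $v(U)=0$, so $s|a_3-a_2|\le6$ and $(r-s)|a_2-a_1|\le6$, hence $a_1=a_2=a_3$, which is excluded. So $b_2\ne b_3$ and $|v(U)|\ge r$. As $v(\theta)$ differs from $v(U)$ by at most $6$, it is nonzero, and $a_1\ne a_2$. Since $g$ is a unit, $a_1^-=b_1=b_2=a_2^-$; if this number were positive, $a_1=a_2$. So $b_1=b_2=0$ and $b_3>0$. Now $v(U)=-rb_3$ and $(r-s)(a_1-a_2)=-v(\theta)\ge rb_3-6\geq r-6>r-s$, so $a_1-a_2\ge2$.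

As $e$ is a unit at $v$, \eqref{eq:B1} gives $v(2-g^r)=v(\omega)=\delta(a_1-a_2)$. The left side is $\ge0$, and the right side is an integer of absolute value at least $2$; hence both are $\ge2$. Since $2-T^r$ has simple roots, $g$ takes its value at $v$ with multiplicity at least $2$.
\end{proof}

There are at most $2d-2$ places where $g$ is ramified and at most $2d$ places where it is not a unit. So $g_v\ge7$ at all but fewer than $4d$ places of $S$, and $7(|S|-4d)\le3|S|$, that is, $|S|\le7d$. On the other hand, at a finite zero of $2-g^r$ the function $e$ is a unit and $\omega$ vanishes by \eqref{eq:B1}, so $a_1\neq a_2$ and the place lies in $S$. The $r$ values $T$ with $T^r=2$ have at least $rd-(2d-2)$ preimages under $g$, at least $rd-(2d-2)-1$ of them finite. Hence $(r-2)d<7d$, a contradiction.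

\section{The pattern $(1,1,-1,-1)$}

Let $\alpha=(1,1,-1,-1)$. Now rows $1,2$ play the same role, and so do rows $3,4$. Denote by
\[
A,B,C,D,E,F=[pq],[p1],[pu],[q1],[qu],[1u]\quad\text{for rows }1,2,
\]
and by $A',\dots,F'$ the same brackets for rows $3,4$. The level $5$ consists of the terms with $i\in\{1,2\}$, $k\in\{3,4\}$, the level $1$ of those with $i\in\{3,4\}$, $k\in\{1,2\}$, and the level $3$ of the others. So by \eqref{eq:laplace} the level identities are
\begin{equation}\label{eq:S}
\text{(a)}\ AF'+CD'=0,\qquad\text{(b)}\ DC'+FA'=0,\qquad\text{(c)}\ BE'+EB'=0 .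
\end{equation}
The system is invariant under exchanging the pairs $\{1,2\}$, $\{3,4\}$ and under transposing the rows of a pair. We know that $A,B,D,A',B',D'\ne0$. From now on only \eqref{eq:S} and the facts of Section~\ref{sec:matrix} are used, so these invariances are at our disposal.

\subsection{Elimination}
By \eqref{eq:plucker}, $BE=AF+CD$ and $B'E'=A'F'+C'D'$. Put $\Delta=FD'-DF'$. Using (a) and (b),
\[
BED'=AFD'+D(CD')=A\Delta,\qquad B'E'D=A'F'D+D'(DC')=-A'\Delta .
\]
Multiplying (c) by $BB'DD'$ we get $A'D'B^2\Delta=ADB'^2\Delta$.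

If $\Delta=0$, then $E=E'=0$. So $u_i=\lambda q_i$ for $i=1,2$ and $u_i=\lambda'q_i$ for $i=3,4$, hence $F=-\lambda D$, $F'=-\lambda'D'$, and $\Delta=(\lambda'-\lambda)DD'=0$ gives $\lambda=\lambda'$. Then the columns $q$ and $u$ are proportional, contradicting Lemma~\ref{lem:minors}. Hence
\begin{equation}\label{eq:inv}
AD/B^2=A'D'/B'^2 .
\end{equation}

Put $\kappa_1=z_2/z_1$, $\kappa_2=z_4/z_3$, $\chi_1=x_2/x_1$, $\chi_2=x_4/x_3$, $\eta_1=y_2/y_1$, $\eta_2=y_4/y_3$, so $\kappa_i=\chi_i/\eta_i\notin k$. Then
\begin{equation}\label{eq:ABCDF}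
\begin{gathered}
A=p_1q_2(1-\kappa_1^{r-s}),\qquad B=p_1(1-\kappa_1^r),\qquad C=p_1u_2(1-\chi_1^r),\\
D=q_1(1-\kappa_1^s),\qquad F=u_2(1-\eta_1^r),
\end{gathered}
\end{equation}
and the primed quantities are obtained by replacing the indices $1,2$ of $p,q,u$ by $3,4$ and $\kappa_1,\chi_1,\eta_1$ by $\kappa_2,\chi_2,\eta_2$. Since $q_1q_2/p_1=z_1^{-\delta}\kappa_1^s$, \eqref{eq:inv} becomes
\begin{equation}\label{eq:theta}
\Bigl(\frac{z_1}{z_3}\Bigr)^\delta=\frac{\vartheta(\kappa_1)}{\vartheta(\kappa_2)},\qquad\vartheta(\kappa)=\frac{\kappa^s(1-\kappa^{r-s})(1-\kappa^s)}{(1-\kappa^r)^2}.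
\end{equation}

\noindent\textbf{Coprimality.} At a finite place, with $a_i=v(z_i)$, we have $v(\kappa_1)=a_2-a_1$, $v(\chi_1)=a_2^+-a_1^+$ and $-v(\eta_1)=a_1^--a_2^-$. The last two have the sign of $a_2-a_1$ or vanish, and they add up to it. So at finite places $\chi_1$ and $\eta_1$ never have valuations of the same strict sign; their finite zeros and poles are among the zeros and poles of $\kappa_1$, with at most the same multiplicities (zeros of $\chi_1$ and poles of $\eta_1$ are zeros of $\kappa_1$, and so on). Comparing numerators and denominators, $\deg\chi_1,\deg\eta_1\le\deg\kappa_1$. The same holds for index $2$.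

By (a), $C=0$ if and only if $F'=0$; by (b), $F=0$ if and only if $C'=0$. Moreover $C=F=0$ would give $\kappa_1^r=1$, which is impossible. So either all of $C,F,C',F'$ are nonzero, or exactly one of the pairs $C,F'$ and $F,C'$ vanishes.

\subsection{$C,F,C',F'$ all nonzero}
\textbf{A multiplicative identity.} By (a) and (b), $A'D'=AD\,\frac{C'F'}{CF}$, and \eqref{eq:inv} becomes
\begin{equation}\label{eq:mult}
CF\,B'^2=C'F'B^2 .
\end{equation}
Since $B=p_1-p_2$, $C=p_1u_2-p_2u_1$, $F=u_2-u_1$ and $p_i,u_i$ are $r$-th powers, expanding both sides gives at most $2\cdot(2\cdot2\cdot3)=24$ terms, all constants times $r$-th powers. By Lemma~\ref{lem:powers} such an identity holds only for formal reasons. To exploit this, let $\mathcal G$ be the group of quotients of monic polynomials, so $K^*=k^*\times\mathcal G$, and let $L=k[\mathcal G]$ be its group ring, with basis $[g]$, $g\in\mathcal G$. The map $\varphi(cg^r)=c\,[g]$ is well defined, injective and multiplicative on $\{cg^r:c\in k^*,g\in\mathcal G\}$, and by Lemma~\ref{lem:powers}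 a vanishing sum of at most $24$ elements of this set is mapped to a vanishing sum. So \eqref{eq:mult} lifts to
\begin{equation}\label{eq:lift}
\hat C\hat F\hat B'^2=\hat C'\hat F'\hat B^2\quad\text{in }L,
\end{equation}
where $\hat B=\varphi(p_1)-\varphi(p_2)=\varphi(p_1)\bigl(1-\varphi(\kappa_1^r)\bigr)$, $\hat C=\varphi(p_1u_2)(1-\varphi(\chi_1^r))$, $\hat F=\varphi(u_2)(1-\varphi(\eta_1^r))$, and similarly for the primed ones.

Only finitely many linear polynomials are involved, so we work in a Laurent polynomial ring in finitely many variables, a factorial ring whose units are the elements $c[g]$, $c\in k^*$. Consider $1-c[g]$ with $c\in k^*$ and $g\neq1$, and write $g=g_0^n$, $n\ge1$, with $g_0$ not a proper power in $\mathcal G$. Then $1-c[g]=\prod_{c'^n=c}(1-c'[g_0])$. As $g_0$ can be taken as a member of a basis of the lattice of exponents, each factor is irreducible, and different $c'$ give non-associate factors. Also $1-c[g]$ is associate to $1-c^{-1}[g^{-1}]$. So such a binomial is squarefree with $n$ irreducible factors,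 and each of them determines $g_0$ up to inversion; we call $g_0^{\pm1}$ its \emph{axis}. Up to units, $\hat B,\hat C,\hat F$ are the binomials with $g$ the monic parts of $\kappa_1,\chi_1,\eta_1$. If one of $\chi_1,\eta_1$ is constant, the corresponding binomial is a nonzero constant, because $C,F\neq0$.

\begin{lemma}
$\hat B$ and $\hat B'$ are associate.
\end{lemma}
\begin{proof}
We first note: if an irreducible factor $P$ of $\hat B$ does not divide $\hat B'$, then $P^2\mid\hat C\hat F$ by \eqref{eq:lift}, and since $\hat C,\hat F$ are squarefree,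
\begin{equation}\label{eq:both}
P\mid\hat C\quad\text{and}\quad P\mid\hat F .
\end{equation}
Suppose such a $P$ exists, with axis $g_0^{\pm1}$. By \eqref{eq:both} the monic parts of $\chi_1,\eta_1$ are $g_0^i,g_0^j$ with $ij\ne0$. Looking at a finite place where $g_0$ has nonzero valuation, we see from coprimality that $ij<0$. So $\kappa_1=\chi_1/\eta_1$ has monic part $g_0^{i-j}$, and $\hat B$ has $|i-j|=|i|+|j|$ irreducible factors. At most $\min(|i|,|j|)<|i|+|j|$ of them divide both $\hat C$ and $\hat F$. By the remark leading to \eqref{eq:both}, some irreducible factor $P'$ of $\hat B$ divides $\hat B'$. So $\hat B'$ has the same axis, and all irreducible factors of the left side of \eqref{eq:lift} have this axis. By \eqref{eq:lift} the same holds for $\hat C',\hat F'$. Hence $\chi_2,\eta_2,\kappa_2$ have monic parts $g_0^{i'},g_0^{j'},g_0^n$ with $n=i'-j'$, where $i'j'\le0$ by coprimality, so $|n|=|i'|+|j'|$. Counting irreducible factors in \eqref{eq:lift},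
\[
|i|+|j|+2|n|=|n|+2(|i|+|j|),
\]
so $|n|=|i|+|j|$. Thus $\hat B$ and $\hat B'$ are, up to units, of the form $1-c[g_0^{|n|}]$ and $1-c''[g_0^{|n|}]$; these are associate if $c=c''$ and coprime otherwise. They share $P'$, so they are associate, contradicting the choice of $P$.

Hence every irreducible factor of $\hat B$ divides $\hat B'$. As $\hat B$ is squarefree, it divides $\hat B'$, and by symmetry $\hat B'$ divides $\hat B$.
\end{proof}

If $1-c[g]$ and $1-c''[g'']$ are associate, then comparing the two terms on each side gives $c''[g'']=(c[g])^{\pm1}$. So $\varphi(\kappa_2^r)=\varphi(\kappa_1^{\pm r})$, and $\kappa_2^r=\kappa_1^{\pm r}$. Transposing rows $3,4$ if necessary, we get $\kappa_2=\zeta\kappa$ with $\kappa:=\kappa_1$ and $\zeta^r=1$. Put $\epsilon=\zeta^s$; then $\kappa_2^s=\epsilon\kappa^s$, $\kappa_2^{r-s}=\epsilon^{-1}\kappa^{r-s}$, and \eqref{eq:theta} says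
\begin{equation}\label{eq:z13}
\Bigl(\frac{z_1}{z_3}\Bigr)^\delta=\epsilon^{-1}\,\frac{(1-\kappa^{r-s})(1-\kappa^s)}{(1-\epsilon^{-1}\kappa^{r-s})(1-\epsilon\kappa^s)} .
\end{equation}
If $\epsilon=1$, then $(z_1/z_3)^\delta=1$ and $z_1/z_3\in k$, a contradiction. So $\epsilon\ne1$.

\medskip
\noindent\textbf{A parity argument.} By \eqref{eq:ABCDF}, identity (a) reads
\[
q_2u_4(1-\kappa^{r-s})(1-\eta_2^r)=-u_2q_3(1-\chi_1^r)(1-\epsilon\kappa^s).
\]
The factor $q_2/q_3=(z_2/z_3)^s$ need not be an $r$-th power, but its square nearly is, as $2s=r-\delta$: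
\[
(q_2/q_3)^2=(z_2/z_3)^r(z_2/z_3)^{-\delta}=(z_2/z_3)^r\,\kappa^{-\delta}(z_1/z_3)^{-\delta},
\]
and $(z_1/z_3)^\delta$ is known by \eqref{eq:z13}. Squaring (a) and inserting this, we obtain with $\varpi=\dfrac{z_2y_2^2}{z_3y_4^2}$
\begin{equation}\label{eq:parity}
\epsilon\,\varpi^r\kappa^{-\delta}(1-\kappa^{r-s})(1-\epsilon^{-1}\kappa^{r-s})(1-\eta_2^r)^2=(1-\chi_1^r)^2(1-\kappa^s)(1-\epsilon\kappa^s).
\end{equation}
The factor $1-\kappa^{r-s}$ has many simple zeros and occurs to the first power. We compare valuations there. Let $d=\deg\kappa$, and consider the finite places $w$ with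
\[
\kappa(w)^{r-s}=1,\qquad \kappa\text{ unramified at }w,\qquad \kappa(w)^s\notin\{1,\epsilon^{-1}\}.
\]
The equation $\kappa^{r-s}=1$ has $(r-s)d$ solutions counted with multiplicity. Ramified places account for at most $2(2d-2)=4d-4$ of them, since an index $e\ge2$ satisfies $e\le2(e-1)$. Solutions with $\kappa^s\in\{1,\epsilon^{-1}\}$ satisfy $\kappa^\delta=\kappa^{r-s}\kappa^{-s}\in\{1,\epsilon\}$, so there are at most $2|\delta|d$ of them. Allowing for $w=\infty$, there are at least
\begin{equation}\label{eq:count}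
(r-s)d-(4d-4)-2|\delta|d-1\ge(16964-4-12144)\,d=4816\,d
\end{equation}
such places $w$. At each of them $1-\kappa^{r-s}$ vanishes to first order, $1-\epsilon^{-1}\kappa^{r-s}$ is a unit because $\epsilon\ne1$, the factors $\kappa$, $1-\kappa^s$, $1-\epsilon\kappa^s$ are units, and by coprimality $\chi_1$ and $\eta_2$ are units. So \eqref{eq:parity} gives
\[
r\,w(\varpi)+1+2w(1-\eta_2^r)=2w(1-\chi_1^r),
\]
with both $w(1-\eta_2^r)$ and $w(1-\chi_1^r)$ nonnegative. Therefore $r\,w(\varpi)$ is odd, hence nonzero and of absolute value at least $r$, and $\max\bigl(w(1-\eta_2^r),w(1-\chi_1^r)\bigr)\ge\frac{r-1}2$. As $C,F'\ne0$ and $1-T^r$ has simple roots, this means that $\eta_2$ or $\chi_1$ is non-constant with ramification index at least $\frac{r-1}2$ at $w$. Both functions have degree at most $d$, so by Riemann--Hurwitz each has fewer than $2d\big/\frac{r-3}2$ such places. Altogether there are fewer than $\frac{8d}{r-3}<d$ places $w$, contradicting \eqref{eq:count}.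

\subsection{$C=F'=0$}
The other case, $F=C'=0$, follows by exchanging the pairs. Now $\chi_1^r=1$ and $\eta_2^r=1$, so $\eta_1^r=\kappa_1^{-r}$ and $\chi_2^r=\kappa_2^r$. Identity (b) reads
\[
q_1u_4(1-\kappa_1^s)(1-\kappa_2^r)=-u_2q_4(1-\kappa_1^{-r})(1-\kappa_2^{r-s}).
\]
We square again, and use $(q_1/q_4)^2=(z_1/z_4)^r(z_1/z_4)^{-\delta}=(z_1/z_4)^r\kappa_2^\delta(z_1/z_3)^{-\delta}$ together with \eqref{eq:theta}. The left side, divided by $(u_2q_4)^2$, becomes
\[
\Bigl(\frac{z_1y_2^2}{z_4y_4^2}\Bigr)^{r}\kappa_2^{\delta+s}\kappa_1^{-s}\;\frac{(1-\kappa_2^{r-s})(1-\kappa_2^s)(1-\kappa_1^r)^2(1-\kappa_1^s)}{1-\kappa_1^{r-s}},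
\]
and it equals $\kappa_1^{-2r}(1-\kappa_1^r)^2(1-\kappa_2^{r-s})^2$. No squared factor survives the cancellation. Since $\delta+s=r-s$, with $m=\kappa_1^2\kappa_2\,z_1y_2^2/(z_4y_4^2)$ we get $m^r\kappa_1^{-s}\kappa_2^{-s}(1-\kappa_1^s)(1-\kappa_2^s)=(1-\kappa_1^{r-s})(1-\kappa_2^{r-s})$, that is,
\begin{equation}\label{eq:eight}
m^r(1-\kappa_1^{-s})(1-\kappa_2^{-s})=(1-\kappa_1^{r-s})(1-\kappa_2^{r-s}).
\end{equation}
This equation keeps its form if $(\kappa_1,m)$ is replaced by $(\kappa_1^{-1},m\kappa_1^{-1})$, and likewise for $\kappa_2$: all eight terms of the expansion are thereby multiplied by the common factor $-\kappa_1^{s-r}$ (respectively $-\kappa_2^{s-r}$) and permuted.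

Expand \eqref{eq:eight} into eight terms and apply Lemma~\ref{lem:good} with $S_f$ the finite places where $\kappa_1,\kappa_2,m$ are not all units; it is nonempty as $\kappa_1\notin k$. Let $w$ be a good place, so valuations within a class differ by less than $c_8=168$. Recall that $s,r-s>336$.

\emph{$\kappa_1,\kappa_2$ units at $w$.} Then $w(m)\ne0$; the left terms have valuation $r\,w(m)$, of absolute value at least $r$, and the right ones have valuation $0$. No class contains terms of both sides, so the left side vanishes, a contradiction.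

Otherwise, inverting $\kappa_i$ (and changing $m$ as above) if necessary, let $n_i=w(\kappa_i)\ge0$, not both $0$, and let $\mu=r\,w(m)$.

\emph{One of them is $0$,} say $n_2=0<n_1$; the other case is obtained by exchanging the indices, as \eqref{eq:eight} is symmetric. The terms form four groups of two:
\[
\begin{array}{lll}
\text{left:}&\text{valuation }\mu-sn_1,\ \text{sum }-m^r\kappa_1^{-s}(1-\kappa_2^{-s}),&\text{valuation }\mu,\ \text{sum }m^r(1-\kappa_2^{-s}),\\
\text{right:}&\text{valuation }0,\ \text{sum }1-\kappa_2^{r-s},&\text{valuation }(r-s)n_1,\ \text{sum }-\kappa_1^{r-s}(1-\kappa_2^{r-s}).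
\end{array}
\]
All four sums are nonzero, so no group is a union of classes: each group meets a class that also contains terms of another group, with valuation within $168$. The valuations on one side are more than $336$ apart, so the other group is on the other side and is unique, and no two groups of a side share a partner. Hence the groups are matched in pairs, each pair of groups is a union of classes, and the matching respects the order of the valuations. So $\mu-sn_1$ goes with $0$ and $\mu$ with $(r-s)n_1$, and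
\[
-m^r\kappa_1^{-s}(1-\kappa_2^{-s})=1-\kappa_2^{r-s},\qquad m^r(1-\kappa_2^{-s})=-\kappa_1^{r-s}(1-\kappa_2^{r-s}).
\]
Dividing, $\kappa_1^s=\kappa_1^{r-s}$, so $\kappa_1^\delta=1$, a contradiction.

\emph{$n_1,n_2>0$.} On the left the minimal valuation is attained only by $m^r(\kappa_1\kappa_2)^{-s}$, on the right only by $1$, and on each side all other terms are more than $168$ above. So the class of the term of smallest valuation overall can contain no other terms than these two, and $m^r(\kappa_1\kappa_2)^{-s}=1$. In the same way the terms of maximal valuation, $m^r$ and $(\kappa_1\kappa_2)^{r-s}$, give $m^r=(\kappa_1\kappa_2)^{r-s}$. Hence $(\kappa_1\kappa_2)^\delta=1$, contradicting $w(\kappa_1\kappa_2)=n_1+n_2>0$.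

\medskip
So no vector $\alpha$ as in Proposition~\ref{prop:levels} exists, and there cannot be four primitive, pairwise non-proportional solutions. This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}
\bibitem{BM} Brownawell and Masser, \emph{Math.\ Proc.\ Camb.\ Phil.\ Soc.} \textbf{100} (1986), 427--434.
\bibitem{TE} \emph{Trinomial Equations In Function Fields}, \texttt{https://core.ac.uk/download/573871628.pdf}.
\bibitem{V} Voloch, \emph{Bol.\ Soc.\ Bras.\ Mat.} \textbf{16} (1985).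
\end{thebibliography}

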